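\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A lower bound for the Szeg\H{o} kernel\\ of a pseudoconvex Lipschitz domain}


\begin{abstract}
Let $\Omega$ be a bounded pseudoconvex domain in $\mathbb C^n$ with Lipschitz boundary, and let $\delta$ be the distance to $\partial\Omega$. We prove that the Szeg\H{o} kernel of $\Omega$ satisfies $S_\Omega(z)\ge c\,\delta(z)^{-1}$ with a constant $c>0$ independent of $z$. This is deduced from the corresponding bound $K_\Omega\ge \mathrm{const.}\,\delta^{-2}$ for the Bergman kernel, by means of a transfer theorem: every $f\in A^2(\Omega)$ can be replaced by some $g\in H^2(\Omega)$ with norm at most $Cs^{-1/2}\|f\|_{L^2}$ whose value at a prescribed point $z_0$ is $f(z_0+se)$ up to an error $C\|f\|_{L^2}$, where $e$ is an inward direction. The function $g$ is obtained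 by an iteration that alternates inward translations at geometrically decreasing scales with weighted $L^2$ solutions of the $\bar\partial$-equation. No boundary regularity of those solutions is needed.
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Two kernels}
Let $\Omega\subset\subset\mathbb C^n$ be a bounded pseudoconvex domain with Lipschitz boundary. Write $\delta(z)=d(z,\partial\Omega)$ for the Euclidean distance to the boundary, $\sigma$ for surface measure (the $(2n-1)$-dimensional Hausdorff measure) on $\partial\Omega$, and $dV$ for Lebesgue measure.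

Two Hilbert spaces of holomorphic functions live on $\Omega$. The first is the Bergman space $A^2(\Omega)=\mathcal O(\Omega)\cap L^2(\Omega,dV)$, whose reproducing kernel is the Bergman kernel $K_\Omega(z,w)$; on the diagonal,
\[
K_\Omega(z)=K_\Omega(z,z)=\sup\{|f(z)|^2: f\in A^2(\Omega),\ \|f\|_{L^2(\Omega)}\le1\}.
\]
The second is the Hardy space. Fix $\alpha>0$, sufficiently large depending on the Lipschitz character of $\Omega$. For $\zeta\in\partial\Omega$ let
\[
\Gamma_\alpha(\zeta)=\{z\in\Omega:\ |z-\zeta|<(1+\alpha)\,\delta(z)\},\qquad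
f^*(\zeta)=\sup_{z\in\Gamma_\alpha(\zeta)}|f(z)|
\]
be the nontangential approach region at $\zeta$ and the nontangential maximal function of a holomorphic function $f$. The Hardy space $H^2(\Omega)$ consists of the $f\in\mathcal O(\Omega)$ with $f^*\in L^2(\partial\Omega,\sigma)$. Such $f$ have nontangential boundary values $f_b$ at $\sigma$-almost every point. The norm given by
\[
\|f\|_{H^2}^2=\int_{\partial\Omega}|f_b|^2\,d\sigma
\]
is equivalent to $\|f^*\|_{L^2(\sigma)}$, and with it $H^2(\Omega)$ is a Hilbert space with bounded point evaluations. Its reproducing kernel is the Szeg\H{o} kernel $S_\Omega(z,w)$, and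
\[
S_\Omega(z)=S_\Omega(z,z)=\sup\{|f(z)|^2: f\in H^2(\Omega),\ \|f\|_{H^2}\le1\}.
\]

Both kernels measure how strongly a holomorphic function can peak at $z$: $K_\Omega$ relative to its mass in the volume, $S_\Omega$ relative to its mass on the surface. In the unit disc the orthonormal bases $\sqrt{(k+1)/\pi}\,z^k$ of $A^2$ and $z^k/\sqrt{2\pi}$ of $H^2$ give
\[
K_{\mathbb D}(z)=\frac1{\pi(1-|z|^2)^2},\qquad S_{\mathbb D}(z)=\frac1{2\pi(1-|z|^2)},
\]
so that $S_{\mathbb D}$ is comparable to $\delta K_{\mathbb D}$. Heuristically, in a boundary layer of thickness $\delta(z)$ volume is about $\delta(z)$ times surface, so the two normalizations differ by about a factor $\delta(z)^{1/2}$.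

For every bounded pseudoconvex Lipschitz domain the Ohsawa--Takegoshi extension theorem implies
\begin{equation}\label{eq:OT}
K_\Omega(z)\ge\kappa\,\delta(z)^{-2}\qquad(z\in\Omega)
\end{equation}
with some $\kappa=\kappa(\Omega)>0$. The heuristic above suggests that $S_\Omega\ge\mathrm{const.}\,\delta^{-1}$, and whether this holds is asked in \cite{OT}. We show that it does.

\begin{theorem}\label{thm:main}
Let $\Omega\subset\subset\mathbb C^n$ be pseudoconvex with Lipschitz boundary. There is $c=c(\Omega,\alpha)>0$ such that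
\[
S_\Omega(z)\ge c\,\delta(z)^{-1}\qquad\text{for all }z\in\Omega .
\]
\end{theorem}

\subsection{From Bergman to Hardy functions}
The difficulty is that a function nearly extremal for $K_\Omega(z)$ need not belong to $H^2(\Omega)$ at all. The main result is a device that turns any $f\in A^2(\Omega)$ into a Hardy function whose value at a given point is almost the value of $f$ at a nearby point.

\begin{theorem}\label{thm:transfer}
There are a finite set $\mathcal E$ of unit vectors and constants $s_*\in(0,1]$, $C>0$, all depending only on $\Omega$ and $\alpha$, such that for every $z_0\in\Omega$ there is $e=e(z_0)\in\mathcal E$ with the following property. For all $s\in(0,s_*]$ and $f\in A^2(\Omega)$ we have $z_0+se\in\Omega$, and there is $g\in H^2(\Omega)$ with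
\begin{equation}\label{eq:transfer}
\|g\|_{H^2}\le C s^{-1/2}\|f\|_{L^2(\Omega)},\qquad
|g(z_0)-f(z_0+se)|\le C\|f\|_{L^2(\Omega)} .
\end{equation}
\end{theorem}

The factor $s^{-1/2}$ is the one predicted by the boundary-layer heuristic at scale $s$. The error in the value is harmless: it is bounded by $C\|f\|_{L^2}$, with no power of $s$ or $\delta$, whereas by \eqref{eq:OT} the values of extremal functions are at least $\kappa^{1/2}\delta^{-1}\|f\|_{L^2}$.

\begin{corollary}\label{cor:compare}
With $e(z)$ as in Theorem \ref{thm:transfer}, there are $c,\tau>0$ such that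
\[
S_\Omega(z)\ge c\,s\,K_\Omega(z+s\,e(z))\qquad\text{whenever }\delta(z)\le\tau,\ 0<s\le\tau .
\]
\end{corollary}

\begin{proof}[Proof of Corollary \ref{cor:compare} from Theorem \ref{thm:transfer}]
Let $C,s_*$ be as in Theorem \ref{thm:transfer}, and fix $\tau\in(0,s_*]$ so small that $2C\kappa^{-1/2}\tau\le\frac12$. Let $\delta(z_0)\le\tau$ and $0<s\le\tau$, and put $z'=z_0+s\,e(z_0)\in\Omega$. The function $f=K_\Omega(\cdot,z')/K_\Omega(z')$ satisfies $f(z')=1$ and, since $\delta(z')\le\delta(z_0)+s\le2\tau$,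
\[
\|f\|^2_{L^2(\Omega)}=\frac1{K_\Omega(z')}\le\kappa^{-1}\delta(z')^2\le\kappa^{-1}(2\tau)^2
\]
by \eqref{eq:OT}. By the choice of $\tau$, the function $g$ of Theorem \ref{thm:transfer} has $|g(z_0)|\ge1-C\|f\|_{L^2(\Omega)}\ge\frac12$, and therefore
\[
S_\Omega(z_0)\ge\frac{|g(z_0)|^2}{\|g\|_{H^2}^2}\ge\frac{1/4}{C^2s^{-1}/K_\Omega(z')}=\frac{s\,K_\Omega(z_0+s\,e(z_0))}{4C^2}. \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main} from Corollary \ref{cor:compare}]
If $\delta(z)\le\tau$, take $s=\delta(z)$. Since $\delta(z+se(z))\le2\delta(z)$, the bound \eqref{eq:OT} gives $K_\Omega(z+se(z))\ge\frac\kappa4\delta(z)^{-2}$, hence $S_\Omega(z)\ge\frac{c\kappa}4\delta(z)^{-1}$ with $c$ from Corollary \ref{cor:compare}. If $\delta(z)>\tau$, the constant function $1$ gives $S_\Omega(z)\ge1/\sigma(\partial\Omega)\ge\frac{\tau}{\sigma(\partial\Omega)}\,\delta(z)^{-1}$.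
\end{proof}

It remains to prove Theorem \ref{thm:transfer}. Section \ref{sec:idea} treats convex domains, where a single contraction suffices, and explains the iteration needed in general. Sections \ref{sec:geometry}--\ref{sec:hardy} contain the proof. Section \ref{sec:complements} shows that the exponent in Theorem \ref{thm:main} is optimal in every dimension and gives two consequences.

\begin{remark}\label{rem:shell}
Pseudoconvexity enters twice: in \eqref{eq:OT} and in H\"ormander's theorem below. It cannot be dropped. Let $n\ge2$ and $\Omega=\{\frac12<|z|<1\}$, and let $\mathbb B$ be the unit ball. If $f\in\mathcal O(\Omega)$ and $f^*\in L^2(\partial\Omega,\sigma)$, then $f$ extends to $\mathbb B$ by Hartogs' theorem. On $|z|\le\frac34$ the extension is bounded, and for $|z|>\frac34$ the distances from $z$ to $\partial\Omega$ and to $\partial\mathbb B$ agree, so the extension lies in $H^2(\mathbb B)$. Consequently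
\[
|f(z)|^2\le S_{\mathbb B}(z)\int_{\partial\mathbb B}|f_b|^2d\sigma\qquad(z\in\Omega).
\]
As $S_{\mathbb B}$ is bounded on compact subsets of $\mathbb B$ (by the uniform boundedness principle), the values of such $f$ near the inner sphere are bounded by a fixed multiple of the $L^2$ norm of $f_b$, and no bound like that of Theorem \ref{thm:main} holds there.
\end{remark}

\subsection{Two facts used throughout}
The first is the growth of surface measure. Near each boundary point $\Omega$ lies above the graph of a Lipschitz function, so $\partial\Omega$ is covered by finitely many Lipschitz graphs over subsets of $\mathbb R^{2n-1}$. The part of a graph with Lipschitz constant $L$ inside a ball of radius $\rho$ has measure at most $\sqrt{1+L^2}$ times the volume of a ball of radius $\rho$ in $\mathbb R^{2n-1}$. Summing over the graphs,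
\begin{equation}\label{eq:growth}
\sigma(\partial\Omega\cap B(w,\rho))\le C_\Omega\,\rho^{2n-1}\qquad(w\in\mathbb C^n,\ \rho>0).
\end{equation}

The second is H\"ormander's $L^2$ theorem \cite[Lemma 4.4.1]{Hor}, used with a constant lower bound for the complex Hessian. \emph{Let $\Omega$ be pseudoconvex and let $\varphi\in C^2(\Omega)$ satisfy $\sum\frac{\partial^2\varphi}{\partial z_j\partial\bar z_k}w_j\bar w_k\ge K|w|^2$ with a constant $K>0$. Then every $\bar\partial$-closed $\theta\in L^2_{(0,1)}(\Omega,e^{-\varphi})$ admits $u$ with $\bar\partial u=\theta$ in the sense of distributions and}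
\[
\int_\Omega|u|^2e^{-\varphi}\,dV\le\frac2K\int_\Omega|\theta|^2e^{-\varphi}\,dV .
\]
We need it for a weight with a logarithmic pole.

\begin{lemma}\label{lem:hormander}
Let $\Omega$ be bounded and pseudoconvex, $z_0\in\Omega$, $K>0$, and
\[
\varphi(z)=K|z|^2+n\log|z-z_0|^2,\qquad e^{-\varphi(z)}=e^{-K|z|^2}|z-z_0|^{-2n}.
\]
Then every $\bar\partial$-closed $(0,1)$-form $\theta$ with $\int_\Omega|\theta|^2e^{-\varphi}<\infty$ admits $u$ with $\bar\partial u=\theta$ and $\int_\Omega|u|^2e^{-\varphi}\le\frac2K\int_\Omega|\theta|^2e^{-\varphi}$.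
\end{lemma}

\begin{proof}
For $0<\varepsilon\le1$ let $\varphi_\varepsilon=K|z|^2+n\log(|z-z_0|^2+\varepsilon)\ge\varphi$. The second summand is smooth and plurisubharmonic, so H\"ormander's theorem applies to $\varphi_\varepsilon$ and gives $u_\varepsilon$ with $\bar\partial u_\varepsilon=\theta$ and
\[
\int_\Omega|u_\varepsilon|^2e^{-\varphi_\varepsilon}\le\frac2K\int_\Omega|\theta|^2e^{-\varphi_\varepsilon}\le\frac2K\int_\Omega|\theta|^2e^{-\varphi}=:I .
\]
Since $\Omega$ is bounded, $e^{-\varphi_\varepsilon}$ is bounded below on $\Omega$ uniformly in $\varepsilon$. Hence the $u_\varepsilon$ are bounded in $L^2(\Omega)$ and have a weak limit $u$ along some sequence $\varepsilon\to0$; then $\bar\partial u=\theta$. For fixed $\varepsilon'$ and $\varepsilon<\varepsilon'$ we have $e^{-\varphi_{\varepsilon'}}\le e^{-\varphi_\varepsilon}$, so $\int|u_\varepsilon|^2e^{-\varphi_{\varepsilon'}}\le I$, and weak lower semicontinuity gives $\int|u|^2e^{-\varphi_{\varepsilon'}}\le I$. Let $\varepsilon'\to0$ and use monotone convergence.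
\end{proof}

\section{The idea}\label{sec:idea}

\subsection{Convex domains: one contraction}\label{subsec:convex}
Let $\Omega$ be bounded and convex with $B(0,\rho)\subset\Omega$, and let $D=\operatorname{diam}\Omega$. For $\zeta\in\overline\Omega$ and $0<s<1$, convexity gives
\[
B((1-s)\zeta,s\rho)=(1-s)\zeta+s\,B(0,\rho)\subset\Omega .
\]
Given $f\in A^2(\Omega)$ put $g(z)=f((1-s)z)$. As $(1-s)\overline\Omega$ is a compact subset of $\Omega$, the function $g$ is holomorphic in a neighborhood of $\overline\Omega$. By the mean value property on the ball above, which is contained in $B(\zeta,s(D+\rho))$,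
\[
|g(\zeta)|^2\le\frac{C}{s^{2n}}\int_{\Omega\cap B(\zeta,s(D+\rho))}|f|^2\,dV\qquad(\zeta\in\partial\Omega).
\]
Integrate over $\partial\Omega$ and exchange the integrals. By \eqref{eq:growth},
\begin{equation}\label{eq:model}
\int_{\partial\Omega}|g|^2d\sigma\le\frac C{s^{2n}}\int_\Omega|f(w)|^2\,\sigma\big(\partial\Omega\cap B(w,s(D+\rho))\big)\,dV(w)\le \frac{C'}{s}\,\|f\|^2_{L^2(\Omega)} .
\end{equation}
This is the first estimate in \eqref{eq:transfer}, and here $g(z_0)=f((1-s)z_0)$ without error. Taking $f=K_\Omega(\cdot,w)/K_\Omega(w)$ with $w=(1-s)z$ we get $S_\Omega(z)\ge c\,s\,K_\Omega((1-s)z)$. With $s=\delta(z)/(2D)$ we have $\delta((1-s)z)\le\delta(z)+sD=\frac32\delta(z)$, and \eqref{eq:OT} gives $S_\Omega(z)\ge c'\delta(z)^{-1}$.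

So one \emph{inward displacement} by an amount $s$ costs a factor $s^{-1/2}$. What used convexity is that one holomorphic map moves all of $\overline\Omega$ inward.

\subsection{General domains: patching, correcting, and going to a finer scale}\label{subsec:plan}
Near each boundary point of a Lipschitz domain, translation by $s$ in a suitable direction $e_j$ moves the nearby part of $\overline\Omega$ inward. With a partition of unity $(\chi_j)$ we can form the patched translation $F_sf=\sum\chi_j f(\cdot+se_j)$. The argument of \eqref{eq:model} applies to it, but it is not holomorphic: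
\[
\bar\partial F_sf=\theta:=\sum_j\bar\partial\chi_j\,f(\cdot+se_j).
\]
Solving $\bar\partial u=\theta$ makes $F_sf-u$ holomorphic, but $u$ is controlled in $L^2(\Omega)$ only, and nothing is known about it on $\partial\Omega$. This is the obstacle.

We therefore treat $u$ as we treated $f$: we subtract not $u$ but its patched translation $F_{\lambda s}u$ at a finer scale $\lambda s$, mollified because $u$ is not holomorphic. This costs $(\lambda s)^{-1/2}\|u\|$ in boundary norm. Let $E_{\lambda s}u=\sum\bar\partial\chi_j\,u(\cdot+\lambda se_j)$, again mollified. The new error is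
\[
\bar\partial\big(F_sf-F_{\lambda s}u\big)=-\big[(F_{\lambda s}\theta-\theta)+E_{\lambda s}u\big].
\]
The first term in brackets has size $O(\lambda)$ relative to $\theta$, because $\theta$ is smooth at scale $s$ and is displaced by about $\lambda s$ only. The second has size $O(\|u\|)$, and $\|u\|\lesssim K^{-1/2}\|\theta\|$ if H\"ormander's theorem is used with the weight $e^{-K|z|^2}$. Thus one round multiplies
\[
\text{the error by } O(\lambda+K^{-1/2}),\qquad\text{the boundary cost by }\lambda^{-1/2}.
\]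
The product is $O(\lambda^{1/2}+(\lambda K)^{-1/2})$. It is small if first $\lambda$ is taken small and then $K$ large. So the rounds can be iterated at the scales $\lambda^ks$, $k=0,1,2,\dots$; the total boundary norm is bounded by a convergent geometric series, and the errors tend to $0$.

The second task is to keep the value at $z_0$ under control. When $z_0$ is close to $\partial\Omega$, an $L^2$ bound for $u$ controls its mollification at scale $t$ at the point $z_0$ only up to a factor $t^{-n}$, which is not bounded as $t\to0$. The pole of the weight in Lemma \ref{lem:hormander} compensates exactly this factor. For the pole to be admissible the forms must vanish near $z_0$. This is arranged by making one cut-off function of the partition equal to $1$ in a ball around $z_0$ whose radius does not depend on $z_0$: in that ball the patched translation is a single translation and produces no $\bar\partial$-error.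

\section{Inward translations and patching}\label{sec:geometry}

The choices of this section that do not involve $z_0$ (coordinates, covering, cut-off functions, mollifier) are made once and for all for the given $\Omega$. Constants determined by them are said to depend only on $\Omega$.

\subsection{Directions}
By a translation of coordinates assume $0\in\Omega$, and let $D=\max(1,\operatorname{diam}\Omega)$. Since $\partial\Omega$ is compact and Lipschitz, there are open balls $B_1,\dots,B_N$ with radii $R_1,\dots,R_N$ covering $\partial\Omega$, unit vectors $e_1,\dots,e_N$, and $L\ge0$ such that in suitable orthogonal coordinates $x=(x',x_{2n})$ with $x_{2n}=x\cdot e_j$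
\[
\Omega\cap4B_j=\{x\in4B_j:\ x_{2n}>h_j(x')\},
\]
where $4B_j$ is the concentric ball of four times the radius and $h_j:\mathbb R^{2n-1}\to\mathbb R$ is Lipschitz with constant $L$. Put
\[
c_0=\frac1{4(1+L)}\le\frac14 .
\]
Choose $\rho_0>0$ with $\{z\in\overline\Omega:\delta(z)\le2\rho_0\}\subset\bigcup_{j\ge1}B_j$. Let $U_j=B_j$ for $j\ge1$, $U_0=\{z\in\Omega:\delta(z)>\rho_0\}$, and let $e_0$ be any unit vector. The open sets $U_0,\dots,U_N$ cover $\overline\Omega$. Let $\mathcal E=\{e_0,\dots,e_N\}$.

\begin{lemma}\label{lem:inward}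
There is $s_1\in(0,1]$, depending only on $\Omega$, such that $B(z+se_j,2c_0s)\subset\Omega$ for $0\le j\le N$, $z\in\overline\Omega\cap U_j$ and $0<s\le s_1$.
\end{lemma}

\begin{proof}
Take $s_1=\min(1,\rho_0/2,R_1,\dots,R_N)$ and let $|y-z-se_j|<2c_0s$. Then $|y-z|<\frac32s$. If $j=0$, this gives $|y-z|<\rho_0<\delta(z)$, so $y\in\Omega$. If $j\ge1$, then $|y-z|<\frac32R_j$, so $y\in4B_j$. In the coordinates above let $x$ stand for $z$. Then $x_{2n}\ge h_j(x')$ because $z\in\overline\Omega$, and $|y'-x'|\le2c_0s$ because $e_j$ has no $x'$-component. Hence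
\[
y_{2n}-h_j(y')\ge x_{2n}+s-2c_0s-h_j(x')-2c_0Ls\ge s-2c_0(1+L)s=\tfrac s2>0 . \qedhere
\]
\end{proof}

\subsection{A partition of unity adapted to $z_0$}

\begin{lemma}\label{lem:partition}
There are $r\in(0,1]$ and $A\ge1$, depending only on $\Omega$, such that for every $z_0\in\Omega$ there are functions $\chi_j\in C_c^\infty(\mathbb C^n)$ and vectors $e_j\in\mathcal E$, indexed by a set $J$ with $N+2$ elements, and a distinguished index $*\in J$, with the following properties.
\begin{enumerate}
\item[(i)] $\chi_j\ge0$, $\sum_{j\in J}\chi_j=1$ near $\overline\Omega$, and $\sup(|\nabla\chi_j|+|\nabla^2\chi_j|)\le A$.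
\item[(ii)] $B(z+se_j,2c_0s)\subset\Omega$ for $j\in J$, $z\in\overline\Omega\cap\operatorname{supp}\chi_j$, $0<s\le s_1$.
\item[(iii)] On $B(z_0,r)$ we have $\chi_*=1$ and $\chi_j=0$ for $j\ne*$. In particular all $\nabla\chi_j$ vanish there.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\tilde\chi_j\in C_c^\infty(U_j)$, $0\le j\le N$, be nonnegative with $\sum\tilde\chi_j=1$ near $\overline\Omega$. Let $4r$, with $r\le1$, be a Lebesgue number of the cover: for every $z\in\overline\Omega$ some $U_j$ contains $B(z,4r)\cap\overline\Omega$. Fix a smooth $\kappa_0$ with $0\le\kappa_0\le1$, $\kappa_0=1$ on $B(0,1)$ and $\operatorname{supp}\kappa_0\subset B(0,2)$. Given $z_0$, choose $j_0$ with $B(z_0,4r)\cap\overline\Omega\subset U_{j_0}$, and let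
\[
\chi_*(z)=\kappa_0\big((z-z_0)/r\big)\ \text{ with direction } e_*:=e_{j_0},\qquad
\chi_j=(1-\chi_*)\tilde\chi_j\ \text{ with direction } e_j\ (0\le j\le N).
\]
Then (i) and (iii) are clear from the definition, and (ii) is Lemma \ref{lem:inward}, because $\overline\Omega\cap\operatorname{supp}\chi_*\subset U_{j_0}$ and $\operatorname{supp}\chi_j\subset U_j$.
\end{proof}

From now on $z_0\in\Omega$ is fixed, $(\chi_j)_{j\in J}$ is the partition of Lemma \ref{lem:partition}, and
\[
e(z_0):=e_*\in\mathcal E .
\]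
By (ii), $z_0+se_*\in\Omega$ for $0<s\le s_1$.

\subsection{Patched translations}
The functions to be translated will not be holomorphic after the first round, so we mollify them at the scale of the translation. Let $\psi\in C_c^\infty(B(0,c_0))$ be radial, $\psi\ge0$, $\int\psi\,dV=1$. For $u\in L^2(\Omega)$ (for forms, componentwise) and $0<s\le s_1$ let
\[
T_{j,s}u(z)=\int u(z+se_j+sy)\,\psi(y)\,dV(y),\qquad
F_su=\sum_{j\in J}\chi_j\,T_{j,s}u,\qquad
E_su=\sum_{j\in J}\bar\partial\chi_j\,T_{j,s}u .
\]
If $z$ has distance less than $c_0s$ from a point $z'\in\overline\Omega\cap\operatorname{supp}\chi_j$, then $z+se_j+sy\in B(z'+se_j,2c_0s)\subset\Omega$ for $|y|<c_0$. So $T_{j,s}u$ is defined and $C^\infty$ in a neighborhood of $\overline\Omega\cap\operatorname{supp}\chi_j$. Put $\chi_jT_{j,s}u:=0$ off $\operatorname{supp}\chi_j$, and likewise for $\bar\partial\chi_j\,T_{j,s}u$. That neighborhood and the complement of $\operatorname{supp}\chi_j$ together form an open set containing $\overline\Omega$. Hence \emph{$F_su$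 and $E_su$ are $C^\infty$ in a neighborhood of $\overline\Omega$}. We record five further properties.

\emph{Locality.} Since $|se_j+sy|<2s$ on $\operatorname{supp}\psi$, the values at $z\in\Omega$ depend only on $u$ on $\Omega\cap B(z,2s)$. On $\Omega\cap B(z_0,r)$, property (iii) gives
\begin{equation}\label{eq:local}
E_su=0,\qquad F_su=T_{*,s}u .
\end{equation}

\emph{Holomorphic functions.} If $u$ is holomorphic, then $T_{j,s}u(z)=u(z+se_j)$, by the mean value property and because $\psi$ is radial.

\emph{The $\bar\partial$-formula.} $T_{j,s}$ is a convolution composed with a translation, hence commutes with derivatives, also distributional ones. So if $\bar\partial u\in L^2(\Omega)$, then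
\begin{equation}\label{eq:dbar}
\bar\partial F_su=F_s(\bar\partial u)+E_su\qquad\text{on }\Omega .
\end{equation}

\emph{$L^2$ bound.} By Jensen's inequality $|T_{j,s}u(z)|^2\le\int|u(z+se_j+sy)|^2\psi(y)\,dV(y)$. Integrating over $\Omega\cap\operatorname{supp}\chi_j$ and summing over $j$,
\begin{equation}\label{eq:L2}
\|F_su\|_{L^2(\Omega)}\le(N+2)\,\|u\|_{L^2(\Omega)} .
\end{equation}

\emph{Pointwise bound.} By the same inequality and $\sum\chi_j=1$,
\begin{equation}\label{eq:sup}
|F_su(z)|\le\|\psi\|_\infty^{1/2}\,s^{-n}\Big(\int_{\Omega\cap B(z,2s)}|u|^2dV\Big)^{1/2}\qquad(z\in\Omega).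
\end{equation}

\section{Weighted estimates for one round}\label{sec:weighted}

Let $K\ge1$, let $\varphi$ be the weight of Lemma \ref{lem:hormander}, and write
\[
\|u\|_\varphi^2=\int_\Omega|u|^2e^{-\varphi}dV,\qquad \Omega'=\Omega\setminus B(z_0,r/2).
\]
Translation is not bounded in $\|\cdot\|_\varphi$ near the pole. It is harmless on $\Omega'$, provided the step is short compared with $1/K$ and $r$. Choose $s_2=s_2(K)\le\min(s_1,r/4)$ with $(1+4s_2/r)^{2n}e^{4KDs_2}\le2$. Then for $0<s\le s_2$
\begin{equation}\label{eq:weight}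
e^{-\varphi(z)}\le2\,e^{-\varphi(z')}\qquad\text{if }z\in\Omega',\ z'\in\Omega,\ |z-z'|\le2s .
\end{equation}
Indeed $e^{\varphi(z')-\varphi(z)}=e^{K(|z'|^2-|z|^2)}\big(|z'-z_0|/|z-z_0|\big)^{2n}$. Here $|z'-z_0|\le|z-z_0|+2s\le|z-z_0|(1+4s/r)$ because $|z-z_0|\ge r/2$, and $\big||z|^2-|z'|^2\big|\le2s\cdot2D$ because $0\in\Omega$.

In this section $C$ denotes constants that depend only on $n,N,c_0,\psi$, and \emph{not} on $K,A,s,z_0$.

\begin{lemma}\label{lem:T}
Let $0<s\le s_2$, $j\in J$, $u\in L^2(\Omega)$, and let $\|\cdot\|_{\varphi,j}$ denote the norm $\|\cdot\|_\varphi$ taken over $\Omega'\cap\operatorname{supp}\chi_j$ only. Then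
\begin{enumerate}
\item[(1)] $\|T_{j,s}u\|_{\varphi,j}\le\sqrt2\,\|u\|_\varphi$;
\item[(2)] $s\,\|\nabla T_{j,s}u\|_{\varphi,j}\le C\|u\|_\varphi$;
\item[(3)] $\|T_{j,s}\theta-\theta\|_{\varphi,j}\le Cs\,\|\nabla\theta\|_\varphi$ for $\theta\in C^\infty(\Omega)\cap L^2(\Omega)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) By Jensen's inequality and \eqref{eq:weight} with $z'=z+se_j+sy$,
\[
\|T_{j,s}u\|_{\varphi,j}^2\le\int\psi(y)\int_{\Omega'\cap\operatorname{supp}\chi_j}|u(z+se_j+sy)|^2\,2e^{-\varphi(z+se_j+sy)}dV(z)\,dV(y)\le2\|u\|_\varphi^2 .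
\]

(2) We have $\nabla T_{j,s}u(z)=-\frac1s\int u(z+se_j+sy)\nabla\psi(y)\,dV(y)$. By the Cauchy--Schwarz inequality the squared norm of the integral is at most $\|\nabla\psi\|_{L^1}\int|u(z+se_j+sy)|^2|\nabla\psi(y)|\,dV(y)$, and one concludes as in (1).

(3) For $z\in\Omega'\cap\operatorname{supp}\chi_j$ and $y\in\operatorname{supp}\psi$, the path $z+ts(e_j+y)$, $0\le t\le1$, lies in $\Omega$ by Lemma \ref{lem:partition}(ii) applied with $ts$ in place of $s$ when $t>0$, and stays within $2s$ of $z$. Hence
\[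
|\theta(z+se_j+sy)-\theta(z)|^2\le(2s)^2\int_0^1|\nabla\theta(z+ts(e_j+y))|^2dt .
\]
By Jensen's inequality it suffices to integrate this against $\psi(y)\,dV(y)$ and $e^{-\varphi(z)}dV(z)$. For each fixed $t,y$, \eqref{eq:weight} and translation bound the $z$-integral of $|\nabla\theta(z+ts(e_j+y))|^2e^{-\varphi(z)}$ by $2\|\nabla\theta\|_\varphi^2$.
\end{proof}

\begin{lemma}\label{lem:EF}
Let $0<s\le s_2$. For $u\in L^2(\Omega)$,
\begin{equation}\label{eq:E}
\|E_su\|_\varphi+s\,\|\nabla E_su\|_\varphi\le CA\,\|u\,1_{\Omega'}\|_\varphi .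
\end{equation}
If $\theta\in C^\infty(\Omega)$, $\theta,\nabla\theta\in L^2(\Omega)$, and both $\theta$ and $F_s\theta$ vanish on $\Omega\cap B(z_0,r/2)$, then
\begin{equation}\label{eq:F}
\|F_s\theta-\theta\|_\varphi\le Cs\,\|\nabla\theta\|_\varphi,\qquad
\|\nabla F_s\theta\|_\varphi\le C\big(A\|\theta\|_\varphi+\|\nabla\theta\|_\varphi\big).
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:local}, $E_su$ vanishes on $\Omega\cap B(z_0,r)$. Off that ball it uses only values of $u$ off $B(z_0,r-2s)\supset B(z_0,r/2)$, so we may replace $u$ by $u1_{\Omega'}$ there. Now $|E_su|\le CA\sum_j|T_{j,s}u|1_{\operatorname{supp}\chi_j}$ and $|\nabla E_su|\le CA\sum_j(|T_{j,s}u|+|\nabla T_{j,s}u|)1_{\operatorname{supp}\chi_j}$. Apply Lemma \ref{lem:T}(1),(2) and $s\le1$.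

In \eqref{eq:F} all norms on the left may be taken over $\Omega'$. Since $\sum\chi_j=1$, $F_s\theta-\theta=\sum\chi_j(T_{j,s}\theta-\theta)$, and the first estimate is Lemma \ref{lem:T}(3). For the second, $\nabla F_s\theta=\sum_j(\nabla\chi_j\,T_{j,s}\theta+\chi_j\,T_{j,s}\nabla\theta)$; apply Lemma \ref{lem:T}(1) to $\theta$ and to $\nabla\theta$.
\end{proof}

The factor $A$ in \eqref{eq:E} is the price of patching, and it does not improve as $s\to0$. It will be paid for by $K$. This is why the constants had to be independent of $K$.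

\section{The iteration}\label{sec:iteration}

Let $\lambda\in(0,\frac12]$, $K\ge1$ and $s_*\le s_2(K)$ be parameters, fixed in \eqref{eq:choice} below. Let $0<s\le s_*$ and $f\in A^2(\Omega)$, and put
\[
s_k=\lambda^ks,\qquad u_0=f,\qquad\theta_1=E_{s_0}f=\bar\partial F_{s_0}f .
\]
The form $\theta_1$ is $\bar\partial$-closed on $\Omega$, smooth in a neighborhood of $\overline\Omega$, and vanishes near $z_0$ by \eqref{eq:local}. For $k\ge1$, suppose that $\theta_k$ is a $(0,1)$-form with these three properties. Then $\|\theta_k\|_\varphi+\|\nabla\theta_k\|_\varphi<\infty$, and Lemma \ref{lem:hormander} gives $u_k$ with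
\begin{equation}\label{eq:uk}
\bar\partial u_k=\theta_k,\qquad\|u_k\|_\varphi\le(2/K)^{1/2}\|\theta_k\|_\varphi .
\end{equation}
As $e^{-\varphi}$ is bounded below on $\Omega$, $u_k\in L^2(\Omega)$. Define, using \eqref{eq:dbar} for the second equality,
\begin{equation}\label{eq:theta}
\theta_{k+1}:=F_{s_k}\theta_k-\theta_k+E_{s_k}u_k=\bar\partial\big(F_{s_k}u_k-u_k\big)\qquad\text{on }\Omega .
\end{equation}
The second expression shows that $\theta_{k+1}$ is $\bar\partial$-closed on $\Omega$, and the first that it is smooth in a neighborhood of $\overline\Omega$.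

\emph{Supports.} The forms keep vanishing near $z_0$. Let $\rho_1=r$ and $\rho_{k+1}=\rho_k-2s_k$. Since $2\sum_{k\ge1}s_k\le2s\le r/2$, we have $r/2\le\rho_k\le r$ for all $k$. We claim that $\theta_k=0$ on $\Omega\cap B(z_0,\rho_k)$. For $k=1$ this is \eqref{eq:local}. If it holds for $k$ and $z\in\Omega\cap B(z_0,\rho_{k+1})$, then $E_{s_k}u_k(z)=0$ by \eqref{eq:local}, and $F_{s_k}\theta_k(z)=T_{*,s_k}\theta_k(z)$ uses only points of $\Omega\cap B(z_0,\rho_k)$, so it vanishes too, and $\theta_{k+1}(z)=0$. Thus the construction can be continued indefinitely, and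
\begin{equation}\label{eq:supports}
\theta_k=0\ \text{ and }\ F_{s_k}\theta_k=0\qquad\text{on }\Omega\cap B(z_0,r/2),\quad k\ge1 .
\end{equation}
In particular \eqref{eq:F} applies to $\theta_k$ with $s=s_k$.

\emph{Decay of the errors.} We measure $\theta_k$ by its size and by its gradient at the scale $s_{k-1}$ at which it was produced:
\[
\mu_k=\|\theta_k\|_\varphi+s_{k-1}\|\nabla\theta_k\|_\varphi,\qquad\text{so that}\qquad s_k\|\nabla\theta_k\|_\varphi\le\lambda\mu_k .
\]
With $C$ as in Section \ref{sec:weighted}, \eqref{eq:E}, \eqref{eq:F} and \eqref{eq:uk} give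
\begin{align*}
\|\theta_{k+1}\|_\varphi&\le Cs_k\|\nabla\theta_k\|_\varphi+CA\|u_k\|_\varphi\le C(\lambda+AK^{-1/2})\mu_k,\\
s_k\|\nabla\theta_{k+1}\|_\varphi&\le Cs_k\big(A\|\theta_k\|_\varphi+\|\nabla\theta_k\|_\varphi\big)+s_k\|\nabla\theta_k\|_\varphi+CA\|u_k\|_\varphi\\
&\le C(As+\lambda+AK^{-1/2})\mu_k .
\end{align*}
Hence $\mu_{k+1}\le C_1(\lambda+AK^{-1/2}+As_*)\mu_k$ with $C_1$ independent of $\lambda,K,s,z_0$. As explained in Section \ref{subsec:plan}, this factor has to beat $\lambda^{1/2}$. Fix, in this order,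
\begin{equation}\label{eq:choice}
\begin{aligned}
\lambda&\le\tfrac12 &&\text{with}\quad C_1\lambda\le\tfrac16\lambda^{1/2},\\
K&\ge1 &&\text{with}\quad C_1AK^{-1/2}\le\tfrac16\lambda^{1/2},\\
s_*&\le s_2(K) &&\text{with}\quad C_1As_*\le\tfrac16\lambda^{1/2}.
\end{aligned}
\end{equation}
These choices depend only on $\Omega$. With
\[
q:=\tfrac12\lambda^{1/2}<\tfrac12
\]
we obtain
\begin{equation}\label{eq:decay}
\mu_k\le q^{k-1}\mu_1,\qquad\|u_k\|_\varphi\le2q^{k-1}\mu_1\qquad(k\ge1).
\end{equation}

\emph{Unweighted bounds.} From now on $C$ may also depend on $\Omega$ and $\alpha$, hence on $\lambda,K,r,A$, but not on $z_0,s,f$. By \eqref{eq:E} and $e^{-\varphi}\le(r/2)^{-2n}$ on $\Omega'$ we have $\mu_1\le C\|f\|_{L^2(\Omega)}$. Since $e^{-\varphi}\ge e^{-KD^2}D^{-2n}$ on $\Omega$, \eqref{eq:decay} yields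
\begin{equation}\label{eq:ukL2}
\|u_k\|_{L^2(\Omega)}\le C\|u_k\|_\varphi\le Cq^{k-1}\|f\|_{L^2(\Omega)},\qquad
\|\theta_k\|_{L^2(\Omega)}\le Cq^{k-1}\|f\|_{L^2(\Omega)}\qquad(k\ge1).
\end{equation}

\emph{The function $g$.} Let $G_m=\sum_{k=0}^m(-1)^kF_{s_k}u_k$. Then
\begin{equation}\label{eq:telescope}
\bar\partial G_m=(-1)^m\theta_{m+1}\qquad(m\ge0).
\end{equation}
For $m=0$ this is the definition of $\theta_1$. If it holds for $m$, then \eqref{eq:theta} gives $\bar\partial F_{s_{m+1}}u_{m+1}=\theta_{m+2}+\theta_{m+1}$, so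
\[
\bar\partial G_{m+1}=(-1)^m\theta_{m+1}+(-1)^{m+1}(\theta_{m+2}+\theta_{m+1})=(-1)^{m+1}\theta_{m+2}.
\]
By \eqref{eq:L2} and \eqref{eq:ukL2}, $G_m$ converges in $L^2(\Omega)$ to a function $g$, and $\bar\partial G_m\to0$ in $L^2(\Omega)$. So $g$ is holomorphic, and the remainders satisfy
\begin{equation}\label{eq:hm}
h_m:=g-G_m,\qquad\|h_m\|_{L^2(\Omega)}\le\sum_{k>m}(N+2)\|u_k\|_{L^2(\Omega)}\le Cq^m\|f\|_{L^2(\Omega)}\qquad(m\ge0).
\end{equation}
This $g$ is the function required in Theorem \ref{thm:transfer}. We check its value at $z_0$ here and its Hardy norm in the next section.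

\begin{proposition}\label{prop:value}
The function $g$ satisfies $|g(z_0)-f(z_0+se_*)|\le C\|f\|_{L^2(\Omega)}$.
\end{proposition}

\begin{proof}
By \eqref{eq:telescope} and \eqref{eq:supports}, every $G_m$ is holomorphic on $\Omega\cap B(z_0,r/2)$, so the $L^2$ convergence is locally uniform there and $g(z_0)=\sum_{k\ge0}(-1)^kF_{s_k}u_k(z_0)$. The term $k=0$ is $T_{*,s}f(z_0)=f(z_0+se_*)$. For $k\ge1$ and $w\in\Omega\cap B(z_0,2s_k)$ we have $e^{-\varphi(w)}\ge e^{-KD^2}(2s_k)^{-2n}$, so the pole absorbs the loss $s_k^{-2n}$ in \eqref{eq:sup}: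
\[
|F_{s_k}u_k(z_0)|^2\le\|\psi\|_\infty\,s_k^{-2n}\int_{\Omega\cap B(z_0,2s_k)}|u_k|^2dV\le C\|u_k\|_\varphi^2 .
\]
Summing with \eqref{eq:decay}, $|g(z_0)-f(z_0+se_*)|\le C\sum_{k\ge1}q^{k-1}\mu_1\le C\|f\|_{L^2(\Omega)}$.
\end{proof}

\section{The Hardy norm}\label{sec:hardy}

It remains to bound $g$ near $\partial\Omega$. At a point $z\in\Gamma_\alpha(\zeta)$ with $\delta(z)\approx s_m$ the terms $F_{s_k}u_k$ with $k\le m$ can be estimated by \eqref{eq:sup} as in the convex model, because $z$ lies within a multiple of $s_k$ of $\zeta$. For $k>m$ this fails: \eqref{eq:sup} then involves $u_k$ on a ball about $z$ that is small compared with $|z-\zeta|$. But $g$ itself is holomorphic, so we can average it over a ball of radius comparable to $s_m$, and there the $L^2$ bound \eqref{eq:hm} for the whole remainder $h_m$ is enough.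

\begin{proposition}\label{prop:hardy}
$g\in H^2(\Omega)$ and $\|g\|_{H^2}\le Cs^{-1/2}\|f\|_{L^2(\Omega)}$.
\end{proposition}

\begin{proof}
Let $\zeta\in\partial\Omega$ and $z\in\Gamma_\alpha(\zeta)$ with $\delta(z)\le s=s_0$. Choose $m\ge0$ with $s_{m+1}<\delta(z)\le s_m$. The ball $B=B(z,s_{m+1}/2)$ lies in $\Omega$, and in $B(\zeta,(2+\alpha)s_m)$ because $|z-\zeta|<(1+\alpha)s_m$. By the mean value property for $g=G_m+h_m$ on $B$,
\[
|g(z)|\le\sup_B|G_m|+Cs_{m+1}^{-n}\Big(\int_B|h_m|^2dV\Big)^{1/2}.
\]
If $w\in B$ and $k\le m$, then $B(w,2s_k)\subset B(\zeta,(2+\alpha)s_m+2s_k)\subset B(\zeta,(4+\alpha)s_k)$. So \eqref{eq:sup} gives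
\[
|F_{s_k}u_k(w)|\le N_k(\zeta):=Cs_k^{-n}\Big(\int_{\Omega\cap B(\zeta,(4+\alpha)s_k)}|u_k|^2dV\Big)^{1/2}.
\]
With $H_m(\zeta):=Cs_{m+1}^{-n}\big(\int_{\Omega\cap B(\zeta,(2+\alpha)s_m)}|h_m|^2dV\big)^{1/2}$ we obtain
\begin{equation}\label{eq:maximal}
g^\sharp(\zeta):=\sup_{z\in\Gamma_\alpha(\zeta),\ \delta(z)\le s}|g(z)|\ \le\ \sum_{k\ge0}N_k(\zeta)+\sum_{m\ge0}H_m(\zeta).
\end{equation}
Exchanging integrals and using \eqref{eq:growth} as in \eqref{eq:model},
\[
\|N_k\|^2_{L^2(\sigma)}\le Cs_k^{-2n}\int_\Omega|u_k(w)|^2\,\sigma\big(\partial\Omega\cap B(w,(4+\alpha)s_k)\big)dV(w)\le Cs_k^{-1}\|u_k\|^2_{L^2(\Omega)},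
\]
and in the same way, with $s_{m+1}=\lambda s_m$, $\|H_m\|^2_{L^2(\sigma)}\le Cs_{m+1}^{-2n}s_m^{2n-1}\|h_m\|^2_{L^2(\Omega)}\le Cs_m^{-1}\|h_m\|^2_{L^2(\Omega)}$. Now $s_k^{-1/2}=s^{-1/2}\lambda^{-k/2}$ and $\lambda^{-k/2}q^k=2^{-k}$. So \eqref{eq:ukL2}, \eqref{eq:hm}, and $u_0=f$ for $k=0$, give
\[
\|N_k\|_{L^2(\sigma)}+\|H_k\|_{L^2(\sigma)}\le C\,2^{-k}s^{-1/2}\|f\|_{L^2(\Omega)}\qquad(k\ge0).
\]
Summing over $k$, we see that $\|g^\sharp\|_{L^2(\sigma)}\le Cs^{-1/2}\|f\|_{L^2(\Omega)}$. (The function $g^\sharp$ is measurable: for fixed $z$ the condition $z\in\Gamma_\alpha(\zeta)$ is open in $\zeta$, so $g^\sharp$ is lower semicontinuous.)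

Where $\delta(z)>s$, the mean value property gives $|g(z)|\le Cs^{-n}\|g\|_{L^2(\Omega)}<\infty$. Hence $g^*\in L^2(\sigma)$, that is, $g\in H^2(\Omega)$. Finally $|g_b|\le g^\sharp$ $\sigma$-almost everywhere, because the nontangential limit at $\zeta$ only involves points with $\delta(z)\to0$. This gives the norm estimate.
\end{proof}

Propositions \ref{prop:value} and \ref{prop:hardy}, together with $z_0+se_*\in\Omega$, prove Theorem \ref{thm:transfer}, and with it Theorem \ref{thm:main}.

\section{Optimality and two consequences}\label{sec:complements}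

\begin{proposition}\label{prop:optimal}
The exponent $1$ in Theorem \ref{thm:main} is optimal in every dimension: for the polydisc $\mathbb D^n$ and $z_t=(1-t,0,\dots,0)$, $0<t<1$, one has $\delta(z_t)=t$ and $S_{\mathbb D^n}(z_t)\le C_n\,\delta(z_t)^{-1}$.
\end{proposition}

\begin{proof}
The polydisc is convex, hence a bounded pseudoconvex Lipschitz domain. Let $f\in H^2(\mathbb D^n)$, $Q=\{w\in\mathbb C^{n-1}:|w_i|<\frac12\}$, and $\frac12<\rho<1$. (For $n=1$ the integrations over $Q$ are omitted.) The Poisson kernel of $\mathbb D$ at radius $1-t$ is at most $2/t$. Since $|f|^2$ is subharmonic in each variable,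
\begin{align*}
|f(\rho(1-t),0)|^2&\le\frac1{|Q|}\int_Q|f(\rho(1-t),w)|^2dV(w)\\
&\le\frac1{|Q|}\int_Q\frac2t\cdot\frac1{2\pi}\int_0^{2\pi}|f(\rho e^{i\theta},w)|^2d\theta\,dV(w).
\end{align*}
For $w\in Q$ the point $(\rho e^{i\theta},w)$ has boundary distance $1-\rho$, which equals its distance to $(e^{i\theta},w)$, so it lies in $\Gamma_\alpha((e^{i\theta},w))$. On $\partial\mathbb D\times Q$ we have $d\sigma=d\theta\,dV(w)$. Let $\rho\to1$; by dominated convergence with majorant $(f^*)^2$,
\[
|f(z_t)|^2\le C_n\,t^{-1}\int_{\partial\mathbb D^n}|f_b|^2d\sigma . \qedhere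
\]
\end{proof}

\begin{proposition}\label{prop:p}
Let $c$ be the constant of Theorem \ref{thm:main}, and let $p=2/m$ with $m\in\mathbb N$. Then for every $z\in\Omega$
\[
\sup\Big\{\frac{|f(z)|^p}{\int_{\partial\Omega}|f_b|^p\,d\sigma}:\ f\in\mathcal O(\Omega),\ f^*\in L^p(\partial\Omega,\sigma),\ f_b\not\equiv0\Big\}\ge c\,\delta(z)^{-1}.
\]
Here $f$ ranges over functions whose nontangential boundary values $f_b$ exist $\sigma$-almost everywhere, and $f_b\not\equiv0$ means that $f_b$ is not $\sigma$-almost everywhere zero.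
\end{proposition}

\begin{proof}
Let $g=S_\Omega(\cdot,z)$, for which $|g(z)|^2=S_\Omega(z)\,\|g\|_{H^2}^2$ and $g\not\equiv0$, and let $f=g^m$. Then $f_b=g_b^m$ exists $\sigma$-almost everywhere, $(f^*)^p=(g^*)^2\in L^1(\sigma)$, $|f_b|^p=|g_b|^2$ and $|f(z)|^p=|g(z)|^2$. So the quotient equals $S_\Omega(z)$, and Theorem \ref{thm:main} applies.
\end{proof}

\begin{proposition}\label{prop:growth}
Let $z_k\in\Omega$ with $\delta(z_k)\to0$, and let $\omega>0$ be a function on $(0,\infty)$ with $\omega(t)\to\infty$ as $t\to0^+$. Then there is $f\in H^2(\Omega)$ with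
\[
\sup_k\ \omega(\delta(z_k))\,\delta(z_k)^{1/2}\,|f(z_k)|=\infty .
\]
In particular, for every $\zeta\in\partial\Omega$ some $f\in H^2(\Omega)$ is unbounded near $\zeta$.
\end{proposition}

\begin{proof}
By Theorem \ref{thm:main} the functionals $f\mapsto\omega(\delta(z_k))\,\delta(z_k)^{1/2}f(z_k)$ on $H^2(\Omega)$ have norms
\[
\omega(\delta(z_k))\,\big(\delta(z_k)\,S_\Omega(z_k)\big)^{1/2}\ge c^{1/2}\,\omega(\delta(z_k))\to\infty ,
\]
so the Banach--Steinhaus theorem yields $f$. For the last statement take $z_k\to\zeta$ and $\omega(t)=t^{-1/4}$. Then $\delta(z_k)^{1/4}|f(z_k)|$ is unbounded in $k$, and therefore so is $|f(z_k)|$.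
\end{proof}

\begin{thebibliography}{9}
\bibitem{Hor} L. H\"ormander, \emph{An Introduction to Complex Analysis in Several Variables}, 3rd ed.
\bibitem{OT} \emph{Some Aspects Of Ohsawa-Takegoshi Type Theorems}, \texttt{http://events.kias.re.kr/ckfinder/userfiles/201805/files/byChen.pdf}
\end{thebibliography}

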